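\title{Whitney stratified sets without Whitney triangulations}

\begin{abstract}
Every Whitney stratified set can be triangulated. We show that, in general, the triangulation cannot be chosen so that its open simplexes are the strata of a Whitney stratification refining the given one. The basic counterexample is the graph in $\mathbb R^4$ of a continuous function on $\mathbb R^3$, stratified by a line and its complement. For every $d\ge 3$ we construct, in any manifold of dimension at least $d+1$, a topological $d$-sphere with two strata for which the open simplexes of no triangulation form a Whitney stratification. In dimension at most $2$ a triangulation of the required kind always exists.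
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, manifolds are second countable and Hausdorff, smooth means $C^\infty$, and submanifolds are embedded, hence locally closed. Let $M$ be a smooth manifold and $Z\subset M$ a closed subset. A \emph{stratification} $\Sigma$ of $Z$ is a locally finite partition of $Z$ into connected smooth submanifolds of $M$, the \emph{strata}, satisfying the \emph{frontier condition}: if $X,Y\in\Sigma$ and $Y\cap\overline X\neq\emptyset$, then $Y\subset\overline X$. We write $\dim Z$ for the largest dimension of a stratum. A stratification $\Sigma'$ of $Z$ \emph{refines} $\Sigma$ if every stratum of $\Sigma$ is a union of strata of $\Sigma'$.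

Let $X,Y$ be disjoint $C^1$ submanifolds of $M$ and let $y\in Y$. The pair $(X,Y)$ satisfies \emph{Whitney's condition (b) at $y$} if the following holds in local coordinates at $y$: whenever $x_i\in X$ and $y_i\in Y$ both converge to $y$, the tangent spaces $T_{x_i}X$ converge to a plane $\tau$, and the secant lines $\overline{x_iy_i}$ converge to a line $\ell$, we have $\ell\subset\tau$. A stratification is a \emph{Whitney stratification} if every pair of strata $X,Y$ with $Y\subset\overline X\setminus X$ satisfies (b) at every point of $Y$; the pair $(Z,\Sigma)$ is then a \emph{Whitney stratified set}.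

Condition (b) says that short secants from $Y$ to $X$ are nearly tangent to $X$. It does not say that the tangent spaces of $X$ converge.

\begin{example}\label{ex:spiral}
Let $Y$ be the origin of the plane and let $X$ be a smooth curve given in polar coordinates by $\theta=\vartheta(\rho)$, $0<\rho<\rho_0<1$. Its tangent vector is $e_\rho+\rho\,\vartheta'(\rho)\,e_\theta$ and the secant direction is $e_\rho$, so (b) holds at the origin if and only if $\rho\,\vartheta'(\rho)\to0$ as $\rho\to0$. The logarithmic spiral $\vartheta=\log(1/\rho)$ fails. The spiral $\vartheta=\sqrt{\log(1/\rho)}$ satisfies (b), although it winds infinitely often around the origin.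
\end{example}

A \emph{triangulation} of $Z$ is a homeomorphism $h:|K|\to Z$ from the polyhedron of a locally finite simplicial complex $K$, and its \emph{open simplexes} are the images under $h$ of the open simplexes of $K$. We call it a \emph{Whitney triangulation} if its open simplexes are the strata of a Whitney stratification of $Z$, and we say that it \emph{refines} $\Sigma$ if this stratification refines $\Sigma$. Every Whitney stratified set is triangulable (Goresky, Johnson, Shiota). The following question is posed in \cite{lectures}.

\begin{quote}
\emph{Does every Whitney stratified set $(Z,\Sigma)$ have a Whitney triangulation refining $\Sigma$?}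
\end{quote}

It is reasonable to guess that the answer is yes. If $Z$ is a closed smooth submanifold, a smooth triangulation is a Whitney triangulation: near a point of a face, a closed simplex lies in a smooth submanifold of its own dimension, and inside a smooth submanifold (b) is automatic (Lemma~\ref{lem:inside}). In general one would proceed by induction over the strata: triangulate a small stratum $Y$, triangulate a large stratum $X$ smoothly away from a thin tube about $Y$, and fill the tube with simplexes joining the two. In dimension at most $2$ this program can be carried out. From dimension $3$ on it cannot.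

\begin{theorem}\label{thm:graph}
There is a continuous function $f:\mathbb R^3\to\mathbb R$ whose graph $Z\subset\mathbb R^4$ has a Whitney stratification $\Sigma=\{X,Y\}$, with $\dim X=3$ and $\dim Y=1$, such that no Whitney triangulation of $Z$ refines $\Sigma$.
\end{theorem}

\begin{theorem}\label{thm:sphere}
Let $d\ge3$ and $n\ge d+1$, and let $M$ be a smooth $n$-manifold. There is a compact set $Z\subset M$, homeomorphic to $S^d$ and with a Whitney stratification by two strata, that has no Whitney triangulation at all.
\end{theorem}

\begin{corollary}\label{cor:whole}
For $n\ge4$, every connected smooth $n$-manifold $M$ has a Whitney stratification of the whole of $M$ that no Whitney triangulation refines.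
\end{corollary}

\begin{theorem}\label{thm:surface}
If $(Z,\Sigma)$ is a Whitney stratified set with $\dim Z\le2$, then $Z$ has a Whitney triangulation refining $\Sigma$.
\end{theorem}

So the answer to the question is no. The property holds in dimension $d\le 2$ and fails in every dimension $d\ge3$. If $n$ denotes the dimension of the ambient manifold, the only pair not settled here is $(d,n)=(3,3)$.

The step that fails is the filling of the tube. In a Whitney triangulation refining $\{X,Y\}$ as in Theorem~\ref{thm:graph}, some edge in the line $Y$ is a face of a triangle in $X$, and this triangle is a surface attached to $Y$ along an interval and satisfying (b) there. We call such a surface a \emph{wing}. Condition (b) forces a wing to be a graph of bounded slope over the half-plane whose coordinates are the position along $Y$ and the distance to $Y$. It constrains the $3$-dimensional $X$ much less: $X$ may oscillate rapidly around $Y$. A wing inside an oscillating $X$ has bounded slope only if it follows the phase of the oscillation, and we make this impossible by letting the phase wind around small loops of the half-plane.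

Section~\ref{sec:prelim} collects the facts about (b) and the topology that we use. Section~\ref{sec:wings} compares what (b) asks of $X$ and of a wing, Section~\ref{sec:phase} constructs $f$ and excludes wings, and Section~\ref{sec:negative} deduces the negative results. Section~\ref{sec:surface}, which depends only on Section~\ref{sec:prelim}, proves Theorem~\ref{thm:surface}.

\section{Condition (b) and some topology}\label{sec:prelim}

Condition (b) is invariant under diffeomorphisms $\phi$, because $\phi(x)-\phi(x')=d\phi_y(x-x')+o(|x-x'|)$ as $x,x'\to y$; so any chart may be used. It also passes to smaller pairs: if $(X,Y)$ satisfies (b) at $y$, $X'\subset X$ is open and $Y'\subset Y$ is a submanifold containing $y$, then $(X',Y')$ satisfies (b) at $y$, since the sequences to be tested are among those for $(X,Y)$. We refer to this as \emph{restriction}.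

\begin{lemma}\label{lem:inside}
Let $W$ be a smooth submanifold of $M$, let $X\subset W$ be open in $W$, and let $Y\subset W\setminus X$ be a submanifold. Then $(X,Y)$ satisfies \textup{(b)} at every point of $Y$.
\end{lemma}

\begin{proof}
In a chart in which $W$ is a linear subspace, all tangent spaces of $X$ equal $W$ and all secants lie in $W$.
\end{proof}

For linear subspaces $A,B$ of a Euclidean space put $\delta(A,B)=\sup\{\operatorname{dist}(a,B):a\in A,\ |a|=1\}$. This is a continuous function of the pair of subspaces (of given dimensions), and it vanishes exactly when $A\subset B$. The next lemma is the form in which (b) is used in both halves of the paper.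

\begin{lemma}\label{lem:gap}
Let $Y$ be a submanifold of $\mathbb R^k\times\mathbb R^l$ that coincides with $\mathbb R^k\times0$ near $y\in Y$. Let $X$ be a $C^1$ submanifold of constant dimension, disjoint from $Y$, such that $(X,Y)$ satisfies \textup{(b)} at $y$. For $q=(u,\xi)\in X$ near $y$ put $E_q=\mathbb R^k\oplus\mathbb R\xi$.
\begin{enumerate}
\item[(i)] $\delta(E_q,T_qX)\to0$ as $q\to y$ in $X$.
\item[(ii)] If $y\in\overline X$, then $\dim X\ge k+1$.
\item[(iii)] If $\dim X=k+1$, then $\delta(T_qX,E_q)\to0$ as $q\to y$ in $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $q_i=(u_i,\xi_i)\to y$ in $X$; then $\xi_i\ne0$ for large $i$. By compactness we may pass to a subsequence with $T_{q_i}X\to\tau$ and $\xi_i/|\xi_i|\to e$, so that $E_{q_i}\to E=\mathbb R^k\oplus\mathbb Re$. The secants from $(u_i,0)$ to $q_i$ have direction $\xi_i$, so $e\in\tau$ by (b). For a unit vector $e'\in\mathbb R^k$, the secant vector from $(u_i-|\xi_i|^{1/2}e',0)$ to $q_i$ is $(|\xi_i|^{1/2}e',\xi_i)$, whose direction tends to $e'$; so $e'\in\tau$. Hence $E\subset\tau$, which gives (ii) and $\delta(E_{q_i},T_{q_i}X)\to0$. If $\dim X=k+1$, then $E=\tau$ and $\delta(T_{q_i}X,E_{q_i})\to0$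 as well. Every sequence has such a subsequence, so (i) and (iii) follow.
\end{proof}

The inclusion $T_yY\subset\tau$ contained in (i) is Whitney's condition (a), and (ii) says that the dimension drops from a stratum to the strata in its frontier. We use two standard facts from topology.
\begin{itemize}
\item[(T1)] \emph{Invariance of domain.} If a nonempty open subset of $\mathbb R^a$ maps continuously and injectively to $\mathbb R^b$, then $a\le b$, and if $a=b$ the map is open. In particular, an open $k$-simplex that is a submanifold has dimension $k$.
\item[(T2)] \emph{Proper local homeomorphisms.} A proper local homeomorphism from a Hausdorff space $A$ to a connected, locally compact Hausdorff space $B$ is a finite covering (of degree $0$ if $A=\emptyset$). If $B$ is homeomorphic to a convex subset of a Euclidean space, then $A$ is a finite disjoint union of open subsets, each mapped homeomorphically onto $B$.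
\end{itemize}

\begin{lemma}\label{lem:faces}
Let $K$ be a locally finite simplicial complex such that $|K|$ is homeomorphic to a $d$-manifold. Then $K$ is countable. If $\sigma$ is an open $k$-simplex with $k<d$ and $p\in\sigma$, there are an open $(k+1)$-simplex $S$ with $\sigma\subset\overline S$ and a neighborhood $U_0$ of $p$ with $\overline S\cap U_0\subset S\cup\sigma$.
\end{lemma}

\begin{proof}
The vertices form a discrete subset of a second countable space, so there are countably many. By local finiteness every simplex is a face of a maximal simplex. The open simplex of a maximal simplex is open in $|K|$, being the complement of a locally finite union of closed simplexes, so it has dimension $d$ by (T1). Hence $\sigma$ is a face of a $d$-simplex, and therefore of a $(k+1)$-simplex, with open simplex $S$. Let $U_0$ be the complement of the closed $k$-faces of $\overline S$ other than $\overline\sigma$.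
\end{proof}

\section{Graphs and their wings}\label{sec:wings}

\begin{definition}\label{def:wing}
Let $Y\subset Z\subset M$, where $Y$ is a smooth $k$-dimensional submanifold, and let $p\in Y$. A \emph{wing of $Z$ along $Y$ at $p$} is a $C^1$ submanifold $S\subset Z\setminus Y$ of dimension $k+1$ such that
\begin{enumerate}
\item[(W1)] $p\in\overline S$;
\item[(W2)] $\overline S\cap U_0\subset S\cup Y$ for some neighborhood $U_0$ of $p$;
\item[(W3)] $(S,Y)$ satisfies (b) at $p$.
\end{enumerate}
\end{definition}

The notion is local. If a $C^1$ submanifold $S$ of dimension $k+1$ satisfies (W1)--(W3) and $S\cap U\subset Z\setminus Y$ for an open neighborhood $U$ of $p$, then $S\cap U$ is a wing; and whether $Z$ has a wing at $p$ depends only on $Z$ and $Y$ near $p$.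

Fix $d\ge3$ and put $k=d-2\ge1$. On a first reading take $d=3$. Use coordinates $(u,x,z)\in\mathbb R^k\times\mathbb R^2\times\mathbb R=\mathbb R^{d+1}$, with polar coordinates $(r,\theta)$ and unit vectors $e_r,e_\theta$ in the $x$-plane. Let $F:\mathbb R^k\times\mathbb R^2\to\mathbb R$ be continuous, smooth on $\{x\neq0\}$, with $F(u,0)=0$, and put
\[
Z_F=\operatorname{graph}F,\qquad Y_F=\{x=0,\ z=0\},\qquad X_F=Z_F\setminus Y_F .
\]
On $\{x\ne0\}$ we split the gradient of $F$ into the part $\nabla_*F=(F_u,F_r)\in\mathbb R^{k+1}$ and the angular part $G=\frac1rF_\theta$. The two lemmas below describe what (b) asks of $X_F$ and of a wing.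

\begin{lemma}\label{lem:criterion}
Let $p=(u_p,0,0)$. If
\begin{equation}\label{eq:criterion}
\frac{|F|}{r}\to0\qquad\text{and}\qquad\frac{|\nabla_*F|}{\sqrt{1+G^2}}\to0\qquad\text{as }(u,x)\to(u_p,0),\ x\neq0,
\end{equation}
then $(X_F,Y_F)$ satisfies \textup{(b)} at $p$.
\end{lemma}

\begin{proof}
A unit normal to $X_F$ at $q=(u,x,F)$ is $\nu=(-F_u,\,-F_re_r-Ge_\theta,\,1)/D$, where $D=\sqrt{1+|\nabla_*F|^2+G^2}$. The secant vector from $(u',0,0)\in Y_F$ to $q$ is $v=(u-u',\,re_r,\,F)$. It has no $e_\theta$-component, so $G$ does not enter the inner product, and
\[
\frac{|\langle\nu,v\rangle|}{|v|}=\frac{|-F_u\cdot(u-u')-rF_r+F|}{D\,|v|}\le\frac{|\nabla_*F|}{\sqrt{1+G^2}}+\frac{|F|}{r},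
\]
because $|(u-u',r)|\le|v|$, $r\le|v|$ and $D\ge\sqrt{1+G^2}\ge 1$. The right side tends to $0$ as $q\to p$. If the tangent spaces converge to $\tau$ and the secants to $\ell$, then along a subsequence $\nu$ converges to a unit normal of $\tau$, and $\ell$ is orthogonal to it.
\end{proof}

Thus $\nabla_*F$ may be large, provided that $G$ is much larger: the normal of $X_F$ is free to swing between $\partial_z$ and $\pm e_\theta$. A wing has one dimension less and no such freedom. Write $F(u,r,\theta)$ for $F$ in polar coordinates.

\begin{lemma}\label{lem:section}
Let $p=(u_p,0,0)$, suppose that $|F|/r\to0$ as $(u,x)\to(u_p,0)$, and let $S$ be a wing of $Z_F$ along $Y_F$ at $p$. For all sufficiently small $c>0$ there is a continuous function $\Theta:Q\to\mathbb R$ on $Q=\{|u-u_p|<c\}\times(0,c)$ such that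
\[
\zeta(u,r)=F\bigl(u,r,\Theta(u,r)\bigr)
\]
is of class $C^1$ and satisfies $|\nabla\zeta|\le1$ on $Q$.
\end{lemma}

\begin{proof}
Let $\Pi(u,x,z)=(u,|x|)$ on $\{x\neq0\}$. We show that (W3) makes $\Pi|_S$ a local diffeomorphism near $p$ and that (W2) makes it proper; the function $\zeta$ is then the height of a section.

\emph{The tangent spaces.} For $q=(u,x,z)\in S$ let $E'_q=\mathbb R^k\oplus\mathbb Re_r$. By Lemma~\ref{lem:gap}(iii) with $\xi=(x,z)$, we have $\delta(T_qS,\mathbb R^k\oplus\mathbb R\xi)\to0$ as $q\to p$, and $\xi/|\xi|-e_r\to0$ because $|z|/r=|F|/r\to0$. So there is a neighborhood $U\subset U_0$ of $p$ with $\delta(T_qS,E'_q)\le\frac12$ for $q\in S\cap U$. Decompose $v\in T_qS$ as $v^E+v^\perp$ with $v^E\in E'_q$ and $v^\perp\perp E'_q$. Then $|v^\perp|\le\frac12|v|$, hence $|v^E|\ge\frac{\sqrt3}2|v|\ge|v^\perp|$. The coordinates of $v^E$ in the orthonormal basis $\partial_{u_1},\dots,\partial_{u_k},e_r$ are those of $d\Pi(v)$, and $\partial_z\perp E'_q$. Therefore, for $q\in S\cap U$,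
\begin{equation}\label{eq:slope}
d\Pi|_{T_qS}\text{ is injective},\qquad |dz(v)|\le|d\Pi(v)|\quad(v\in T_qS).
\end{equation}

\emph{The covering.} Since $F$ is continuous, for small $c$ the part of $Z_F$ over $\{|u-u_p|\le c,\ |x|\le c\}$ lies in $U$. Let $S_Q=S\cap\Pi^{-1}(Q)$, an open subset of $S$, nonempty by (W1). As $\dim S=k+1=\dim Q$, \eqref{eq:slope} shows that $\Pi:S_Q\to Q$ is a local $C^1$ diffeomorphism. Let $A\subset Q$ be compact. Then $A'=Z_F\cap\Pi^{-1}(A)$ is a graph over a compact set, so it is compact; it lies in $U_0$ and misses $Y_F$. By (W2), $S\cap A'=\overline S\cap A'$, which is compact. So $\Pi:S_Q\to Q$ is proper, and (T2) gives a $C^1$ map $s:Q\to S_Q$ with $\Pi\circ s=\mathrm{id}$.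

\emph{The height.} Since $Q$ is simply connected, the angle of the $x$-coordinate of $s$ has a continuous determination $\Theta:Q\to\mathbb R$. Then $\zeta=z\circ s$ is $C^1$, and for a tangent vector $w$ of $Q$, \eqref{eq:slope} applied to $v=ds(w)$ gives $|d\zeta(w)|\le|w|$.
\end{proof}

\section{A phase that winds}\label{sec:phase}

We look for $F$ satisfying \eqref{eq:criterion} for which no function $\Theta$ as in Lemma~\ref{lem:section} exists.

\subsection{The mechanism on one circle}
Let $k=1$, write $u=y$ and $b=(y,r)$, and let $\mathcal H=\{(y,r):r>0\}$. Suppose that over some region of $\mathcal H$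
\[
F=a\sin\varphi,\qquad\varphi=N\theta-\omega(b),
\]
with a constant $a>0$ and a positive integer $N$. Then $|\nabla_*F|=a|\cos\varphi|\,|\nabla\omega|$ and $|G|=aN|\cos\varphi|/r$, so
\[
\frac{|F|}r\le\frac ar,\qquad|\nabla_*F|=\frac{r|\nabla\omega|}{N}\,|G| .
\]
The quantities in \eqref{eq:criterion} are small as soon as $a/r$ and $r|\nabla\omega|/N$ are small, however large $a|\nabla\omega|$ is. A wing, on the other hand, has height $\zeta=a\sin(N\Theta-\omega)$. If $\omega$ is a function on the region, the choice $\Theta=\omega/N$ gives $\zeta=0$: the surface follows the phase, and oscillation alone is no obstruction.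

Now fix $b_0=(y_0,\rho)\in\mathcal H$, take as region the annulus $\frac14\rho\le|b-b_0|\le\frac34\rho$, and let $\omega=m\alpha$, where $\alpha(b)$ is the argument of $b-b_0$ and $m$ is a positive integer. The function $F$ is still well defined, but $\omega$ is not, whereas $\Theta$ is a function on the whole disc. Along the circle $\gamma(t)=b_0+\frac\rho2(\cos t,\sin t)$ the phase $\varphi(t)=N\Theta(\gamma(t))-mt$ therefore drops by $2\pi m$, whatever $\Theta$ is. For constant $\Theta$ the height $a\sin(N\Theta-mt)$ has total variation $4ma$. No choice of $\Theta$ does much better.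

\begin{lemma}\label{lem:variation}
Let $\varphi:[0,2\pi]\to\mathbb R$ be continuous with $\varphi(0)-\varphi(2\pi)=2\pi m$, where $m\ge1$ is an integer. Then the total variation of $\sin\varphi$ is at least $2m$.
\end{lemma}

\begin{proof}
The interval $[\varphi(2\pi),\varphi(0)]$ has length $2\pi m$, so it contains $2m$ consecutive points $c_1>\dots>c_{2m}$ of $\frac\pi2+\pi\mathbb Z$. Let $t_1$ be the first time with $\varphi=c_1$, and $t_{i+1}$ the first time after $t_i$ with $\varphi=c_{i+1}$; these exist by the intermediate value theorem on $[0,2\pi]$ and on $[t_i,2\pi]$. The values $\sin\varphi(t_i)$ alternate between $1$ and $-1$, so the variation is at least $2(2m-1)\ge2m$.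
\end{proof}

If $|\nabla\zeta|\le1$, the variation of $\zeta$ along $\gamma$ is at most the length $\pi\rho$. So there is no $\Theta$ when $2ma>\pi\rho$. On the annulus, $|\nabla\omega|=m/|b-b_0|\le4m/\rho$ and $\frac14\rho\le r\le\frac74\rho$, hence $a/r\le4a/\rho$ and $r|\nabla\omega|/N\le7m/N$. The three requirements are compatible; they ask for
\[
1\ll\rho/a\ll m\ll N .
\]
Since $\alpha$ is undefined at $b_0$, the amplitude has to be cut off toward the center, and also toward the outside. This adds to $\nabla_*F$ a term of order $a/\rho$, which is harmless. It remains to place such annuli so that they accumulate at every point of the line $r=0$; on the $j$-th level we take $\rho/a=j$, $m=j^2$, $N=j^3$.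

The construction uses one direction along $Y$, so that the base $\mathcal H$ contains loops; two directions normal to $Y$ in $Z$, to have the angle $\theta$; and one direction normal to $Z$, in which to oscillate. This is where $d\ge3$ and $n\ge d+1$ come from.

\subsection{The function $f$}
For $j\ge1$ and $l\in\mathbb Z$ put
\[
r_j=8^{-j},\qquad b_{jl}=(2lr_j,\,r_j),\qquad a_j=r_j/j,\qquad m_j=j^2,\qquad N_j=j^3,
\]
and let $D_{jl}\subset\mathcal H$ be the closed disc $|b-b_{jl}|\le\frac34r_j$. These discs are pairwise disjoint: on one level the centers are at least $2r_j$ apart, level $j$ lies in the strip $\frac14r_j\le r\le\frac74r_j$, and $\frac74r_{j+1}=\frac7{32}r_j<\frac14r_j$. They form a locally finite family in $\mathcal H$. Let $\chi:\mathbb R\to[0,1]$ be smooth with support in $[\frac14,\frac34]$ and $\chi(\frac12)=1$, put $C=\max|\chi'|$, and let $\alpha_{jl}(b)$ be the argument of $b-b_{jl}$. For $(y,x)\in\mathbb R\times\mathbb R^2$ define $f(y,0)=0$ and, for $x\ne0$,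
\[
f(y,x)=\sum_{j,l}a_j\,\chi\Bigl(\frac{|b-b_{jl}|}{r_j}\Bigr)\sin\varphi_{jl},\qquad\varphi_{jl}=N_j\theta-m_j\alpha_{jl}(b),\qquad b=(y,|x|).
\]
Since $N_j$ and $m_j$ are integers and $\chi$ vanishes near $0$, each term is smooth on $\{x\ne0\}$. The $(j,l)$-term vanishes unless $b\in D_{jl}$, so $f$ is smooth on $\{x\neq0\}$.

Let $\nabla_bf=(f_y,f_r)$ and $g=\frac1rf_\theta$. If $b$ lies in no disc, then $f$, $\nabla_bf$ and $g$ vanish. Let $b\in D_{jl}$. From $r_j\le4r$ and $r_j\le 1$ we get
\begin{equation}\label{eq:size}
|f|\le a_j\le\min(4r,1)/j .
\end{equation}
Where $\chi\neq0$ we have $|\nabla\alpha_{jl}|=|b-b_{jl}|^{-1}\le4/r_j$, and $r_j/r\ge\frac47$ on $D_{jl}$; so, with $\varphi=\varphi_{jl}$,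
\[
|\nabla_bf|\le\frac Cj+\frac{4m_j}{j}\chi|\cos\varphi|,\qquad|g|=\frac{r_j}{r}\,\frac{N_j}j\,\chi|\cos\varphi|\ge\frac47\,\frac{N_j}j\,\chi|\cos\varphi|,
\]
and therefore
\begin{equation}\label{eq:grad}
|\nabla_bf|\le\frac Cj+7\,\frac{m_j}{N_j}|g|=\frac{C+7|g|}j .
\end{equation}
On $D_{jl}$ we have $r\ge\frac148^{-j}$, so $j\to\infty$ as $r\to0$. By \eqref{eq:size}, $f/r\to0$ uniformly as $r\to0$, and $f$ is continuous on $\mathbb R^3$.

To treat all dimensions and the compact examples at once, write $u=(y,w)\in\mathbb R\times\mathbb R^{d-3}$, let $\psi:\mathbb R^{d-2}\to[0,1]$ be smooth with $|\nabla\psi|\le C'$, and put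
\[
F(u,x)=\psi(u)f(y,x).
\]

\begin{proposition}\label{prop:whitney}
The pair $(X_F,Y_F)$ satisfies \textup{(b)} at every point of $Y_F$.
\end{proposition}

\begin{proof}
We have $G=\psi g$. If $b=(y,r)\in D_{jl}$, then $|F|/r\le4/j$ by \eqref{eq:size}, and \eqref{eq:size}, \eqref{eq:grad} give
\[
|\nabla_*F|\le\psi|\nabla_bf|+|f|\,|\nabla\psi|\le\frac{C+7|G|+C'}{j},\qquad\text{so}\qquad\frac{|\nabla_*F|}{\sqrt{1+G^2}}\le\frac{C+C'+7}j .
\]
If $b$ lies in no disc, both quantities vanish. As $j\to\infty$ when $r\to0$, Lemma~\ref{lem:criterion} applies.
\end{proof}

\begin{proposition}\label{prop:nowing}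
If $\psi=1$ near $u_p$, then $Z_F$ has no wing along $Y_F$ at $p=(u_p,0,0)$.
\end{proposition}

\begin{proof}
Suppose that there is a wing, and take $c,Q,\Theta,\zeta$ as in Lemma~\ref{lem:section}, with $c$ so small that $\psi=1$ on $|u-u_p|<c$. Write $u_p=(y_p,w_p)$. Choose $j\ge2$ with $\frac74r_j<c$ and $l$ with $|2lr_j-y_p|\le r_j$. For $(y,r)\in D_{jl}$ we have $|y-y_p|\le\frac74r_j<c$ and $0<r<c$, so $((y,w_p),r)\in Q$. Let $\gamma(t)$, $0\le t\le2\pi$, be the point of $Q$ with $w=w_p$ and $b=b_{jl}+\frac{r_j}2(\cos t,\sin t)$. Along $\gamma$ we have $\psi=1$, $\chi=1$ and $\alpha_{jl}\equiv t$ modulo $2\pi$, so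
\[
\zeta(\gamma(t))=a_j\sin\varphi(t),\qquad\varphi(t)=N_j\Theta(\gamma(t))-m_jt .
\]
Since $\Theta$ is a function on $Q$ and $\gamma(0)=\gamma(2\pi)$, we get $\varphi(0)-\varphi(2\pi)=2\pi m_j$. By Lemma~\ref{lem:variation} the total variation of $\zeta\circ\gamma$ is at least $2m_ja_j=2jr_j$. As $|\nabla\zeta|\le1$ and $|\gamma'|=r_j/2$, it is at most $\pi r_j$. Hence $2j\le\pi$, which contradicts $j\ge2$.
\end{proof}

\begin{remark}\label{rem:hyp}
Neither (W2) nor (W3) can be dropped. Let $d=3$ and $\psi=1$. The surface $\{q\in X_F:\theta=0\}$ is smooth and its closure is its union with $Y_F$, so it satisfies (W1) and (W2). The surface $\{\theta=0,\ z=0,\ b\notin\bigcup D_{jl}\}$ lies in $X_F$, satisfies (W1) because it contains the strips between consecutive levels, and satisfies (W3) by Lemma~\ref{lem:inside}, being open in a plane that contains $Y_F$.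
\end{remark}

\section{The counterexamples}\label{sec:negative}

\subsection{The graph in $\mathbb R^4$}

\begin{proof}[Proof of Theorem~\ref{thm:graph}]
Take $d=3$ and $\psi=1$, so that $F=f$, and let $Z=Z_F$, $X=X_F$, $Y=Y_F$. The set $Z$ is closed and homeomorphic to $\mathbb R^3$. The set $X$ is a smooth graph over the connected set $\mathbb R\times(\mathbb R^2\setminus0)$, the line $Y$ is closed, and $Y\subset\overline X$ by continuity of $f$. With Proposition~\ref{prop:whitney}, $\{X,Y\}$ is a Whitney stratification.

Suppose that a Whitney triangulation refines $\{X,Y\}$. Then $Y$ is a union of open simplexes, countably many by Lemma~\ref{lem:faces} and of dimension at most $1$ by (T1). Since $Y$ is uncountable, it contains an open $1$-simplex $\sigma$, which is open in $Y$ by (T1). Let $p\in\sigma$, and take $S$ and $U_0$ as in Lemma~\ref{lem:faces}. The open $2$-simplex $S$ lies in $X$ or in $Y$, because the triangulation refines $\{X,Y\}$, and $S\subset Y$ is excluded by (T1). It is a smooth surface satisfying (W1) and (W2). The pair $(S,\sigma)$ satisfies (b) at $p$, and $\sigma$ is a neighborhood of $p$ in $Y$, which gives (W3). So $S$ is a wing at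 $p$, contradicting Proposition~\ref{prop:nowing}.
\end{proof}

\begin{remark}\label{rem:cw}
The same proof excludes locally finite regular CW decompositions of $Z$ whose open cells are the strata of a Whitney stratification refining $\{X,Y\}$. As above, $Y$ contains a $1$-cell $\sigma$. By the frontier condition closed cells are unions of cells, and a cell that lies in the closure of no other cell is open in $Z$, hence $3$-dimensional. So $\sigma$ lies in the boundary $2$-sphere of a closed $3$-cell, and the same argument in that sphere puts $\sigma$ in the closure of a $2$-cell $S$. The boundary circle of the closed disc $\overline S$ contains $\sigma$ as an open arc, so $S$ is a wing at every point of $\sigma$.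
\end{remark}

\subsection{Spheres}
For Theorem~\ref{thm:sphere} we insert a compactly supported piece of the graph into a smooth sphere. The new point in the proof is that the simplexes need not respect $Y$. The Baire category theorem still provides a simplex that contains an open piece of $Y$, and we find a wing whatever its dimension is.

\begin{proof}[Proof of Theorem~\ref{thm:sphere}]
\emph{The set $Z$.} Take a smooth closed convex curve in the $(t,z)$-plane, symmetric under $t\mapsto-t$, consisting of the segments $[-10,10]\times\{0\}$ and $[-10,10]\times\{2\}$ and of two arcs in $|t|\ge10$. Let $\Sigma_0\subset\mathbb R^{d+1}$ be the set of $(u,x,z)$ such that $(|(u,x)|,z)$ lies on the curve. This is a smooth hypersurface of revolution, flat near the axis, and it bounds a convex body with interior point $o=(0,0,1)$. The set $Y=\Sigma_0\cap\{x=0\}$ is the hypersurface of revolution with the same profile in $\mathbb R^{d-2}\times\mathbb R$, so it is smooth. Radial projection from $o$ maps $\Sigma_0$ homeomorphically onto $S^d$ and $Y$ onto a great sphere $S^{d-2}$.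

Let $\psi:\mathbb R^{d-2}\to[0,1]$ be smooth, equal to $1$ for $|u|\le1$ and to $0$ for $|u|\ge2$, and let $F=\psi f$. Then $F$ vanishes unless $|u|\le2$ and $r\le1$, and $|F|\le a_1=\frac18$. Let $Z$ be obtained from $\Sigma_0$ by replacing the flat disc $\{z=0,\ |(u,x)|\le10\}$ by the graph of $F$ over it, and let $X=Z\setminus Y$. The graph misses the rest of $\Sigma_0$, so the vertical shift by $F$ on the disc is a homeomorphism $\Sigma_0\to Z$ that fixes $Y$. Hence $Z\cong S^d$ is compact, $Y\cong S^{d-2}$ and $X\cong S^d\setminus S^{d-2}\cong S^1\times\mathbb R^{d-1}$ are connected smooth submanifolds, $Y$ is closed, and $Y\subset\overline X$. Near a point of $Y$ in the interior of the flat disc, $(X,Y)$ coincides with $(X_F,Y_F)$ and Proposition~\ref{prop:whitney} gives (b). Near the other points of $Y$, $Z$ coincides with $\Sigma_0$ and Lemma~\ref{lem:inside} gives (b). Finally, place $Z$ in $M$ through $\mathbb R^{d+1}\times0\subset\mathbb R^n$ and a coordinate domain of $M$ diffeomorphic to $\mathbb R^n$. Tangent spaces and secants of subsets of $Z$ lie in $\mathbb R^{d+1}\times 0$, so (b) has the same meaning in $M$ as in $\mathbb R^{d+1}$.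

\emph{No Whitney triangulation.} Suppose that there is one. Let $Y_0=\{|u|<1,\ x=0,\ z=0\}$, an open subset of $Y$. By Proposition~\ref{prop:nowing}, $Z$ has no wing along $Y$ at any point of $Y_0$. Both $Y_0$ and each open simplex $\sigma$ are countable unions of compact sets, hence so is $Y_0\cap\sigma$. There are countably many simplexes, so by the Baire category theorem some $\sigma$ contains a nonempty open subset $I$ of $Y_0$. By (T1), $d-2\le\dim\sigma\le d$. Let $p\in I$; near $p$ the sets $Y$ and $I$ coincide.

Suppose first that $\dim\sigma\ge d-1$. The submanifold $I$ of $M$ lies in the submanifold $\sigma$, so it is a submanifold of $\sigma$. In a chart of $\sigma$ at $p$ in which $I$ is $\mathbb R^{d-2}\times0$, let $W$ be the piece of $\mathbb R^{d-1}\times0$ near $p$, and let $S=W\setminus I$. Then $S\subset Z\setminus Y$ near $p$ and $p\in\overline S$; (W2) holds since $W$ is locally closed, and (W3) holds by Lemma~\ref{lem:inside}. This gives a wing at $p$.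

Suppose now that $\dim\sigma=d-2$. Then $I$ is open in $\sigma$ by (T1), so $\sigma$, $I$ and $Y$ coincide near $p$. Take the open $(d-1)$-simplex $S$ given by Lemma~\ref{lem:faces}. It is disjoint from $\sigma$, hence from $Y$ near $p$; it satisfies (W1) and (W2); and $(S,\sigma)$ satisfies (b) at $p$, which is (W3). Again there is a wing at $p$. Both cases are impossible.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:whole}]
Let $Z=X\cup Y\subset\mathbb R^n\subset M$ be the set just constructed, with $d=n-1\ge3$. By the Jordan--Brouwer theorem $\mathbb R^n\setminus Z$ has a bounded component $\Omega_0$ and an unbounded component $\Omega'$, both with frontier $Z$. Put $\Omega_1=M\setminus(\Omega_0\cup Z)$, which is open because $\Omega_0\cup Z$ is compact. It is connected: let $B\subset\mathbb R^n$ be a closed ball containing $\Omega_0\cup Z$ in its interior; then $B\cap\Omega_1\subset\Omega'$, and a path in $M$ from a point of $M\setminus B$ to $B$ stays in $\Omega_1$ until it first meets $B$, at a point of $\partial B\subset\Omega'$. We have $\overline{\Omega_i}=\Omega_i\cup Z$, so $\{\Omega_0,\Omega_1,X,Y\}$ satisfies the frontier condition, and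 (b) over the open strata holds by Lemma~\ref{lem:inside} with $W=M$. In a Whitney triangulation of $M$ refining this stratification, $Z$ is a closed union of open simplexes, that is, a subcomplex. This is a Whitney triangulation of $Z$, contradicting Theorem~\ref{thm:sphere}.
\end{proof}

\section{Dimension at most two}\label{sec:surface}

Let $(Z,\Sigma)$ be a Whitney stratified set with $\dim Z\le2$ in a manifold $M$ of dimension $n$. What makes this case tractable is that an open triangle is an open subset of a $2$-dimensional stratum, so (b) for triangles is inherited from $\Sigma$. All the work concerns the edges: they must be smooth and satisfy (b) at their endpoints. The difficulty is that a $2$-dimensional stratum need not be smooth up to its frontier, and need not even have limiting tangent planes there, so edges that end on the frontier have to be produced from (b) itself. We first cut $Z$ into discs of four kinds: bigons along the $1$-dimensional strata, cones at the $0$-dimensional strata, the triangles of a smooth triangulation of a core, and slivers that round the corners of the core (Figure~\ref{fig:cells}). Then we subdivide each disc barycentrically.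

\subsection{Three tools}
An \emph{arc ending at $v$} is the image of a topological embedding of $[0,1]$ in $M$ that sends $0$ to $v$ and sends $(0,1)$ onto a smooth submanifold. It is \emph{radial at $v$} if this submanifold and $\{v\}$ satisfy (b) at $v$; in a chart with $v=0$, this means that the angle between the tangent line at $q$ and the line $\mathbb Rq$ tends to $0$ as $q\to v$. An arc that is smooth up to $v$ with nonzero velocity extends smoothly past $v$, so it is radial at $v$ by Lemma~\ref{lem:inside}.

\begin{lemma}\label{lem:polar}
Let $R\subset M$ be a smooth surface, $v\in R$, and let $\alpha_1,\dots,\alpha_k\subset R$, $k\ge1$, be arcs ending at $v$, radial at $v$, and pairwise disjoint apart from $v$. Then $v$ has arbitrarily small open neighborhoods $U$ in $R$ such that: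
\begin{enumerate}
\item[(i)] for each component $\Omega$ of $U\setminus\bigcup\alpha_i$, the set $\Omega\cup\{v\}$ contains an arc ending at $v$ and radial at $v$;
\item[(ii)] if $k=2$, the arc $\alpha_1\cup\alpha_2$ can be changed inside a compact subset of $U$ to an embedded arc whose intersection with $U$ is smooth.
\end{enumerate}
\end{lemma}

\begin{proof}
Take a chart of $M$ in which $v=0$ and $R$ is a coordinate plane, with polar coordinates $(\rho,\theta)$. Since $\alpha_i$ is radial, $d\rho\ne0$ on its tangent lines near $v$, so $\rho$ is strictly monotone along $\alpha_i$ near $v$. For small $\rho_0$ and $U=\{\rho<\rho_0\}$, the set $\alpha_i\cap U\setminus\{v\}$ is therefore a curve $\theta=\vartheta_i(\rho)$, $0<\rho<\rho_0$, with $\vartheta_i$ smooth, and $\rho\,\vartheta_i'\to0$ by Example~\ref{ex:spiral}. The curves are disjoint, so after renumbering and adding multiples of $2\pi$ we have $\vartheta_1<\dots<\vartheta_k<\vartheta_{k+1}:=\vartheta_1+2\pi$. The components in (i) are the sectors $\vartheta_i<\theta<\vartheta_{i+1}$, and the curve $\theta=\frac12(\vartheta_i+\vartheta_{i+1})$ is radial by Example~\ref{ex:spiral}. For (ii), the map $(\rho,\theta)\mapsto\bigl(\rho,(\theta-\vartheta_1)/(\vartheta_2-\vartheta_1)\bigr)$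 is a diffeomorphism from a neighborhood of the closed sector $\vartheta_1\le\theta\le\vartheta_2$ onto a neighborhood of $(0,\rho_0)\times[0,1]$, and it takes the two curves to the horizontal sides. Replace their parts with $\rho<\rho_0/2$ by a smooth U-turn in $(\rho_0/4,\rho_0/2]\times[0,1]$.
\end{proof}

By Alexander duality, if $T\subset S^2$ is homeomorphic to a finite connected graph with first Betti number $b_1(T)$, then $S^2\setminus T$ has $1+b_1(T)$ components.

\begin{lemma}\label{lem:whiskers}
Let $T\subset S^2$ be homeomorphic to a finite connected graph, and let $T'$ be the union of $T$ with finitely many pairwise disjoint compact arcs, each meeting $T$ in exactly one of its endpoints. Then $\Omega\setminus T'$ is connected for every component $\Omega$ of $S^2\setminus T$.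
\end{lemma}

\begin{proof}
As $T'$ deformation retracts onto $T$, the two complements have the same finite number of components. Arcs have empty interior by (T1), so each $\Omega$ contains at least one component of $S^2\setminus T'$, and hence exactly one.
\end{proof}

\begin{lemma}\label{lem:small}
Let $\mu:(0,1)\to(0,\infty)$ have a positive infimum on every compact set. There is a smooth function $\eta$ on $(0,1)$ with $0<\eta\le\mu$ and $|\eta'|\le\mu$.
\end{lemma}

\begin{proof}
Let $(\vartheta_i)_{i\ge1}$ be a locally finite smooth partition of unity with compact supports $K_i\subset(0,1)$, and put $\eta=\sum_ic_i\vartheta_i$ with $c_i=2^{-i}\inf_{K_i}\mu\,/\,(1+\max|\vartheta_i'|)$.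
\end{proof}

We apply the lemma as follows. Let a property of $s\in(0,1)$ and of parameters be given, and suppose that each $s_0$ has a neighborhood $J$ and a number $\mu_J>0$ such that the property holds for all $s\in J$ and all parameters of norm at most $\mu_J$. Let $\mu(s)$ be half the supremum of the numbers $\mu\le1$ such that the property holds for $s$ and all parameters of norm at most $\mu$. Then $\mu\ge\frac12\min(1,\mu_J)$ on $J$, so $\mu$ satisfies the hypothesis of the lemma.

\subsection{Points, edges and balls}\label{sub:prep}
Let $P,L,R$ be the unions of the strata of dimension $0,1,2$. A point of $\overline X\setminus X$, for a stratum $X$, lies in a stratum $X'$ with $X'\subset\overline X\setminus X$ by the frontier condition, and $\dim X'<\dim X$ by Lemma~\ref{lem:gap}(ii). Together with local finiteness this gives: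
\begin{itemize}
\item[(S)] $P$ is closed and discrete, $P\cup L$ is closed, $L$ and $R$ are submanifolds of dimensions $1$ and $2$, every connected subset of $P$, $L$ or $R$ lies in one stratum of $\Sigma$, and the pairs $(R,L)$, $(R,P)$, $(L,P)$ satisfy (b) everywhere.
\end{itemize}
For the last point, a sequence in $R$ converging to $y\in P\cup L$ has a subsequence in a single stratum, and near $y$ the set $L$ or $P$ containing $y$ coincides with the stratum of $y$; the argument for $(L,P)$ is the same.

Fix a metric $\varrho$ inducing the topology of $M$. For $p\in P$ fix a chart with $p=0$, and put $t_p(q)=|q|$ and $\mathbf n(q)=q/|q|$. Lemma~\ref{lem:gap}(i) with $k=0$ gives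
\begin{equation}\label{eq:radial}
\operatorname{dist}(\mathbf n(q),T_qL)\to0,\qquad\operatorname{dist}(\mathbf n(q),T_qR)\to0\qquad(q\to p\text{ in }L,\text{ resp.\ }R).
\end{equation}
Choose radii $\varepsilon_p$, with open balls $B_p=\{t_p<\varepsilon_p\}$ and compact closures $\overline B_p$, such that the $\overline B_p$ are pairwise disjoint, both distances in \eqref{eq:radial} are less than $\frac12$ on a slightly larger ball, and the $i$-th ball in an enumeration of $P$ has $\varrho$-diameter at most $1/i$. The balls are locally finite, since otherwise $P$ would have an accumulation point. As $dt_p=\langle\mathbf n,\cdot\rangle$, the function $t_p$ has no critical point on $L$ or on $R$ in $\overline B_p\setminus p$. The map $t_p:L\cap\overline B_p\setminus p\to(0,\varepsilon_p]$ is a local homeomorphism, and it is proper because $P\cup L$ is closed. By (T2), $L\cap\overline B_p\setminus p$ is a finite union of arcs, each mapped diffeomorphically onto $(0,\varepsilon_p]$ and converging to $p$.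

The components of $L$ may be circles, loops at a point of $P$, or may run off to infinity, so we cut them. The set $L'=L\setminus\bigcup_pB_p$ is closed in $M$ and is a smooth $1$-manifold with boundary $\bigcup_pL\cap\{t_p=\varepsilon_p\}$. Triangulate $L'$ and move its vertices from $L$ to $P$. Property (S) persists: at a new point, (b) for $(R,P)$ holds by restriction and (b) for $(L,P)$ by Lemma~\ref{lem:inside}. Now the components of $L$, which we call \emph{edges}, form a locally finite family of open arcs, and the closure of each is a compact arc with two distinct endpoints in $P$. Choose charts and balls afresh, as above, for the new $P$ and $L$. Since $L\cap\overline B_p\setminus p$ consists of arcs converging to $p$, an edge meets only the balls at its endpoints.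

\subsection{Sheets along an edge}\label{sub:sheets}
Near an edge, $R$ consists of wings, and the argument of Lemma~\ref{lem:section} now works in our favor: it provides product coordinates.

Enumerate the edges, and let $Y$ be the $i$-th one, with endpoints $p_0,p_1$. By the tubular neighborhood theorem and the triviality of vector bundles over an interval, there is a diffeomorphism $\Phi$ from $(0,1)\times\mathbb R^{n-1}$ onto an open neighborhood of $Y$ such that $Y(s):=\Phi(s,0)$ parametrizes $Y$, with $Y(s)\to p_0,p_1$ as $s\to0,1$. In the coordinates $(s,x)$ put $\rho=|x|$, and for $q=\Phi(s,x)\in R$ put $\delta(q)=\delta\bigl(T_qR,\operatorname{span}(\partial_s,x/|x|)\bigr)$. By Lemma~\ref{lem:gap}(iii), $\delta(q)\to0$ as $q\to Y(s_0)$ in $R$, for every $s_0$. The differential of $(s,\rho)$ at $q$ is the orthogonal projection onto $\operatorname{span}(\partial_s,x/|x|)$. So if $\delta(q)<1$, there are unique $a,b\in T_qR$ projecting to $\partial_s$ and $x/|x|$. From $|a-\partial_s|\le\delta|a|$ and $|a|^2=1+|a-\partial_s|^2$, and the same relations for $b$, we get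
\begin{equation}\label{eq:ab}
|a-\partial_s|,\ \bigl|b-x/|x|\bigr|\le\delta(q)/\sqrt{1-\delta(q)^2}\longrightarrow0\qquad(q\to Y(s_0)\text{ in }R).
\end{equation}

Let $C_Y$ be the union of $(P\cup L)\setminus Y$ and the balls $\overline B_p$ with $p\ne p_0,p_1$. It is closed and disjoint from $Y$, so $\Lambda(s)=\min\bigl(\frac1i,\frac13\varrho(Y(s),C_Y)\bigr)$ is continuous and positive; it tends to $0$ at both ends because $p_0,p_1\in C_Y$. By Lemma~\ref{lem:small} there is a smooth $\eta_0>0$ such that $|x|\le\eta_0(s)$ implies $\varrho(\Phi(s,x),Y(s))\le\Lambda(s)$, and $\delta\le\frac12$ at $\Phi(s,x)$ if this point lies in $R$. The tubes $N_Y=\Phi(\{|x|\le\eta_0(s)\})$ have the following properties.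
\begin{itemize}
\item $N_Y\cap C_Y=\emptyset$; so $N_Y\cap Z\subset Y\cup R$, and $N_Y$ meets only the balls at $p_0,p_1$.
\item Points $\Phi(s,x)\in N_Y$ tend to $p_0$ as $s\to0$ and to $p_1$ as $s\to1$, since $\Lambda\to0$.
\item The tubes are disjoint: a point of $N_Y\cap N_{Y'}$ would give $y\in Y$ and $y'\in Y'$ with $\varrho(y,y')\le\frac23\varrho(y,y')$.
\item The tubes are locally finite in $M$, since the edges are and $\Lambda\le1/i$.
\end{itemize}
The map $(s,\rho):R\cap\{0<\rho<\eta_0(s)\}\to\{(s,r):0<r<\eta_0(s)\}$ is a local diffeomorphism. It is proper, because the preimage of a compact set $A$ is the intersection of the closed set $Z$ with the compact set $\Phi(\{(s,|x|)\in A\})$. By (T2), its domain is a finite disjoint union of open subsets $W$ of $R$, the \emph{sheets} along $Y$, each mapped diffeomorphically. On a sheet, $a$ and $b$ are the coordinate vector fields of $(s,\rho)$. A curve $\{s=s_0\}\subset W$ has tangent $b$ and ends at $Y(s_0)$, from where the secant direction is $x/|x|$. By \eqref{eq:ab},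
\begin{equation}\label{eq:fiber}
\text{the curves }\{s=s_0\}\subset W\text{ are radial at }Y(s_0).
\end{equation}

\subsection{Bigons}\label{sub:bigons}
We cut off from each sheet a thin region $\rho<\eta(s)$. Its outer boundary will carry edges of the triangulation, so it must be radial at $p_0$ and $p_1$. We achieve this by making it follow $Y$ closely, in position and in direction.

For $q=\Phi(s,x)\in R\cap N_Y$ and $\kappa\in\mathbb R$ let $w=d\Phi(a+\kappa b)\in T_qR$. Consider the following conditions, for $p=p_0$ and $p=p_1$:
\begin{itemize}
\item[($\beta1$)] if $q\in\overline B_p$, then $dt_p(w)\neq0$;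
\item[($\beta2$)] if $Y(s)\in\overline B_p$, then $q$ lies in the chart at $p$, and there $|q-Y(s)|\le s(1-s)\,t_p(Y(s))$ and $|w-Y'(s)|\le s(1-s)\,|Y'(s)|$.
\end{itemize}
They hold for $s$ near $s_0$ and small $|x|,|\kappa|$. Indeed, $q\to Y(s_0)$ and, by \eqref{eq:ab}, $w\to Y'(s_0)$ as $(s,x,\kappa)\to(s_0,0,0)$. If $Y(s_0)\notin\overline B_p$, both conditions are vacuous near $s_0$. If $Y(s_0)\in\overline B_p$, then $dt_p(Y'(s_0))\neq0$, and the right sides in ($\beta2$) are bounded below near $s_0$ while the left sides tend to $0$. So there is a function $\mu\le\min(\eta_0/2,\,s(1-s))$ as in Lemma~\ref{lem:small} such that ($\beta1$) and ($\beta2$) hold whenever $|x|,|\kappa|\le\mu(s)$. Fix a smooth $\eta$ with $0<\eta\le\mu$ and $|\eta'|\le\mu$, and use it for all sheets along $Y$.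

For a sheet $W$ let $\beta(s)\in W$ be the point with coordinates $(s,\eta(s))$, and write $\beta$ also for the curve. Then $\beta'=d\Phi(a+\eta'b)$. As $s\to0$ or $1$, ($\beta2$) shows that $\mathbf n(\beta)-\mathbf n(Y)\to0$ and $\beta'/|\beta'|-Y'/|Y'|\to0$, and \eqref{eq:radial} says that the angle between the lines of $Y'$ and $\mathbf n(Y)$ tends to $0$. The function $\eta/2$ obeys the same bounds as $\eta$. Hence
\begin{equation}\label{eq:beta}
\text{the curves }\beta=\{\rho=\eta\}\text{ and }\{\rho=\eta/2\}\text{ in }W\text{ are radial at }p_0\text{ and }p_1.
\end{equation}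
Let $p\in\{p_0,p_1\}$. By ($\beta1$) the map $t_p:\beta\cap\overline B_p\setminus p\to(0,\varepsilon_p]$ is a local homeomorphism, and it is proper since $\beta\cup\{p_0,p_1\}$ is compact. By (T2) its domain consists of arcs converging to $p$; only one end of $\beta$ does so, and therefore $\beta\cap\overline B_p\setminus p$ is a single arc mapped diffeomorphically onto $(0,\varepsilon_p]$. The curve $\beta$ meets no other balls.

Let $A_W=\{q\in W:\rho<\eta\}$, an open subset of $R$. Put $\eta(0)=\eta(1)=0$. The planar disc $\{0\le s\le1,\ 0\le r\le\eta(s)\}$ maps to $M$ by sending $(s,r)$ to the point of $W$ with these coordinates if $r>0$, to $Y(s)$ if $r=0$, and the two tips to $p_0,p_1$. The map is injective and continuous, at the tips by the second property of the tubes. So $\overline{A_W}=A_W\cup\beta\cup\overline Y$ is a closed disc with boundary circle $\beta\cup\overline Y$, a \emph{bigon}.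

Let $R^\beta=R\setminus\bigcup_WA_W$, the union over all sheets along all edges. It is closed in $R$ and misses the neighborhood $\{\rho<\eta\}$ of each edge, so it is closed in $M\setminus P$. It is a smooth surface with boundary $\bigcup\beta$: near a point of $\beta$ it is $\{\rho\ge\eta\}\subset W$, and any other of its points lies outside the locally finite union of the bigons.

\subsection{Cones}\label{sub:cones}
Inside $\overline B_p$ we need radial curves in $R^\beta$ through every point. We obtain them as integral curves of a vector field that is asymptotic to $-\mathbf n$; it has to be tangent to the boundary so that the flow preserves $R^\beta$. Write $t=t_p$, $\varepsilon=\varepsilon_p$, $R_p=R\cap\overline B_p$.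

On $R_p$ let $V_0=-\operatorname{pr}\mathbf n/|\operatorname{pr}\mathbf n|^2$, where $\operatorname{pr}$ is the orthogonal projection onto $T_qR$. Then $dt(V_0)=-1$, and $V_0+\mathbf n\to0$ as $q\to p$ by \eqref{eq:radial}. Finitely many curves $\beta$ meet $\overline B_p$. For each of them, with sheet $W$, the field $w=d\Phi(a+\eta'(s)b)$ is smooth on $W$ and equals $\beta'$ on $\beta$. Put $V_\beta=-w/dt(w)$ where $dt(w)\neq0$, so that $dt(V_\beta)=-1$. Let $\iota(t)$ be the value of $|V_\beta+\mathbf n|$ at the point of $\beta\cap\overline B_p$ at level $t$. It is the tangent of the angle between the lines of $\beta'$ and $\mathbf n$, so it is continuous and tends to $0$ as $t\to0$ by \eqref{eq:beta}. The set $U_\beta$ of points of $W\cap\overline B_p$ where $dt(w)\ne0$ and $|V_\beta+\mathbf n|<\iota(t)+t$ is open in $R_p$, contains $\beta\cap\overline B_p$, and meets no other curve $\beta$. Glue $V_0$ and the $V_\beta$ by a partition of unity subordinate to the cover of $R_p$ by $R_p\setminus\bigcup\beta$ and the $U_\beta$. The resulting smooth field $V$ on $R_p$ is tangent to each $\beta$ along $\beta$, satisfies $dt(V)=-1$, and $V+\mathbf n\to0$ as $q\to p$.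

Let $\Gamma_p=R^\beta\cap\{t=\varepsilon\}$. Since $t$ has no critical point on $R_p$ or on $\beta\cap \overline B_p$, this is a compact $1$-manifold with boundary $\bigcup\beta\cap\{t=\varepsilon\}$. By uniqueness, an integral curve of $V$ that meets some $\beta$ runs along $\beta$, so an integral curve starting in $R^\beta$ stays in $R^\beta$. The sets $R^\beta\cap\{t_0\le t\le\varepsilon\}$, $t_0>0$, are compact, so such a curve passes through all levels in $(0,\varepsilon]$. Following the flow from $g\in\Gamma_p$ for time $\varepsilon-t$ thus defines a diffeomorphism
\[
H:\Gamma_p\times(0,\varepsilon]\to R^\beta\cap\overline B_p,\qquad t_p(H(g,t))=t .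
\]
The \emph{rays} $H(g,\cdot)$ are smooth up to $g$, and
\begin{equation}\label{eq:rays}
\text{the rays are radial at }p,
\end{equation}
because their tangent is $V$ and the secant direction is $\mathbf n$. The ray from a boundary point of $\Gamma_p$ is an end of a curve $\beta$. For a compact arc $J\subset\Gamma_p$, the map $H$ extends to a homeomorphism from $J\times[0,\varepsilon]/J\times\{0\}$ onto $H(J\times(0,\varepsilon])\cup\{p\}$, so this \emph{cone} over $J$ is a closed disc.

\subsection{The core and the cell decomposition}\label{sub:cells}
Let $R_0=R^\beta\setminus\bigcup_pB_p$, a closed subset of $M$. It is a smooth surface with boundary except at the \emph{corners} $c\in\beta\cap\{t_p=\varepsilon_p\}$, two on each $\beta$. To use the triangulation theorem for manifolds with boundary we round the corners. Near $c$ the functions $\xi_1=t_p-\varepsilon_p$ and $\xi_2=\rho-\eta(s)$ are coordinates on the sheet $W$, because $d\xi_2\neq0$ vanishes on $\beta'$ and $d\xi_1$ does not, and $R_0=\{\xi_1\ge0,\ \xi_2\ge0\}$. After rescaling, the chart contains the square $[-2,2]^2$; we take these squares inside $W$ and pairwise disjoint. Let $\omega_c$ be a compact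 arc from $c'=(0,1)\in\Gamma_p$ to $c''=(1,0)\in\beta$, lying in the open quadrant apart from its endpoints, that forms a smooth curve together with the outer parts of the two axes. (After a rotation the boundary of the quadrant is the graph of $|\cdot|$; take the graph of the convolution of $|\cdot|$ with an even bump function that is positive exactly on $(-1/\sqrt2,1/\sqrt2)$.) The arc $\omega_c$ cuts off a closed disc $\Delta_c$, a \emph{sliver}, bounded by $\omega_c$ and the segments $cc'\subset\Gamma_p$ and $cc''\subset\beta$. The \emph{core} $R_1=R_0\setminus\bigcup_c(\Delta_c\setminus\omega_c)$ is a smooth surface with boundary, closed in $M$.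

A triangulation of a manifold with boundary is \emph{smooth} if it restricts to a smooth embedding on each closed simplex. A smooth triangulation of the boundary extends to a smooth triangulation of the manifold \cite[Thm.~10.6]{munkres}. Choose a smooth triangulation of $\partial R_1$ with all $c',c''$ among its vertices and extend it to $R_1$. Then each $\omega_c$, each $\beta\cap R_1$ and each $\Gamma_p\cap R_1$ is a subcomplex. The \emph{segments} of $\Gamma_p$ are the arcs $cc'$ and the edges of $R_1$ in $\Gamma_p$. Define the following open cells.
\begin{itemize}
\item \emph{$0$-cells:} the points of $P$, the corners $c$, and the vertices of $R_1$.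
\item \emph{$1$-cells:} the edges $Y$ of $L$; the open rays $H(\{g\}\times(0,\varepsilon_p))$ for the $0$-cells $g\in\Gamma_p$; the open arcs $cc'$ and $cc''$; the open edges of $R_1$.
\item \emph{$2$-cells:} the sets $A_W$; the interiors of the cones over the segments of $\Gamma_p$; the interiors of the slivers; the open triangles of $R_1$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[very thick] (0,0) -- (4.2,0);
\draw[thick] (0,0) .. controls (1.5,0) and (2,0.8) .. (3,0.8) -- (4.2,0.8);
\draw[thick] (13.3:1.734) arc (13.3:125:1.734);
\draw[thick] (40:1.734) .. controls (1.617,0.770) and (2.017,0.589) .. (2.448,0.717);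
\draw (0,0) -- (40:1.734);
\draw (0,0) -- (85:1.734);
\draw[gray] (1.72,0.62) -- (2.0,1.2);
\foreach \q in {(0,0),(13.3:1.734),(40:1.734),(85:1.734),(2.448,0.717)} \fill \q circle (0.03);
\node[below left] at (0,0) {$p$};
\node[below right] at (13.3:1.734) {$c$};
\node[above right] at (40:1.734) {$c'$};
\node[below right] at (2.448,0.717) {$c''$};
\node[above right] at (1.95,1.15) {$\Delta_c$};
\node[below] at (3.6,0) {$Y$};
\node[above] at (3.9,0.8) {$\beta$};
\node at (3.6,0.4) {$A_W$};
\node at (3.1,1.6) {$R_1$};
\node at (62:1.15) {cone};
\node at (108:1.95) {$\Gamma_p$};
\end{tikzpicture}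
\caption{The cells of a $2$-dimensional stratum near an endpoint $p$ of an edge $Y$, for one sheet $W$ along $Y$: the bigon $A_W$ between $Y$ and the curve $\beta$, cones with apex $p$ over segments of the arc $\Gamma_p$ at distance $\varepsilon_p$ from $p$, the sliver $\Delta_c$ rounding the corner $c$, and the core $R_1$, whose triangles are not drawn.}
\label{fig:cells}
\end{figure}

The cells partition $Z$. Indeed, $Z$ is the disjoint union of $P$, $L$, the $A_W$ and $R^\beta$; the set $R^\beta\cap B_p=H(\Gamma_p\times(0,\varepsilon_p))$ consists of open rays and open cones; and $R_0$ is the disjoint union of $R_1$ and the sets $\Delta_c\setminus\omega_c$, each consisting of $c$, the open arcs $cc'$, $cc''$ and the open sliver. The family is locally finite, since the tubes, the balls and the triangulation of the closed set $R_1$ are, and each tube and each ball accounts for finitely many bigons, slivers, cones and rays. Moreover: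
\begin{itemize}
\item[(C1)] The closure of a $1$-cell is a compact arc whose two distinct endpoints are $0$-cells. The closure of a $2$-cell is a closed disc whose boundary circle is a union of $0$-cells and $1$-cells. (For a bigon, $\beta$ consists of two rays, two corners, two arcs $cc''$ and the cells of $\beta\cap R_1$.)
\item[(C2)] All $0$-cells lie in $P\cup R$. A $1$-cell is an edge of $L$ or a smooth curve in $R$, and it is radial at both endpoints: at endpoints in $P$ by (S) and \eqref{eq:rays}, and at endpoints in $R$ because it is smooth up to them with nonzero velocity. The $2$-cells are open in $R$, by (T1).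
\end{itemize}

\subsection{Barycentric subdivision by radial arcs}\label{sub:stars}
This decomposition is not yet simplicial. We subdivide it barycentrically, and the new edges must again be smooth and radial at both ends. Choose a point $m_e$ in each $1$-cell $e$. Let $D$ be the closure of a $2$-cell, $\operatorname{int}D$ the $2$-cell, and $v_1,\dots,v_N$ the $0$-cells and the points $m_e$ on $\partial D$, in cyclic order. They alternate, and $N\ge4$.

\begin{lemma}\label{lem:germs}
For each $i$, the set $\operatorname{int}D\cup\{v_i\}$ contains an arc ending at $v_i$ and radial at $v_i$.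
\end{lemma}

\begin{proof}
Let $v=v_i$. Slivers and closed triangles of $R_1$ lie in $R$, and cones lie in $R\cup P$. If $v\in P$, then $D$ is a bigon, and we take an end of $\{\rho=\eta/2\}$ by \eqref{eq:beta}, or $D$ is a cone over a segment $J$, and we take the end of a ray from an interior point of $J$ by \eqref{eq:rays}. If $v\in L$, then $v=m_Y$ and $D$ is a bigon, and we use \eqref{eq:fiber}. Let $v\in R$. Near $v$, $\partial D$ consists of two arcs in $R$ ending at $v$ and radial at $v$: two halves of a $1$-cell, or ends of two $1$-cells, which are not edges of $L$ as $v\notin P$. Take $U$ as in Lemma~\ref{lem:polar}, meeting $\partial D$ only in these arcs. The set $\operatorname{int}D\cap U=D\cap(U\setminus\partial D)$ is nonempty, open and closed in $U\setminus\partial D$, so it contains a component of $U\setminus\partial D$, and Lemma~\ref{lem:polar}(i) applies.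
\end{proof}

Shortening these arcs, we obtain pairwise disjoint arcs $\alpha_i$ from $v_i$ to points $a_i\in\operatorname{int}D$ that extend smoothly a little past $a_i$. Choose $o_D\in\operatorname{int}D\setminus\bigcup\alpha_i$.

\begin{lemma}\label{lem:spokes}
There are arcs $\gamma_i\supset\alpha_i$ from $o_D$ to $v_i$, $1\le i\le N$, contained in $\operatorname{int}D\cup\{v_i\}$, smooth off their endpoints, radial at both endpoints, and pairwise disjoint apart from $o_D$. The set $\operatorname{int}D\setminus\bigcup\gamma_i$ has $N$ components $\Omega_1,\dots,\Omega_N$, and $\overline{\Omega_i}$ is a closed disc with interior $\Omega_i$, bounded by $\gamma_i$, $\gamma_{i+1}$ and the arc $v_iv_{i+1}$ of $\partial D$ (indices modulo $N$).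
\end{lemma}

\begin{proof}
Identify $D$ topologically with a closed hemisphere of $S^2$ and write $o=o_D$. Suppose that $\gamma_1,\dots,\gamma_k$, $0\le k<N$, are constructed and are disjoint from $\alpha_j$ for $j>k$. Put
\[
T=\partial D\cup\gamma_1\cup\dots\cup\gamma_k,\qquad T'=T\cup\alpha_{k+1}\cup\dots\cup\alpha_N .
\]
We need a connected region that avoids $T'$ and reaches both $a_{k+1}$ and $o$. Let $\sigma_1$ be a short compact arc from $a_{k+1}$, extending $\alpha_{k+1}$ smoothly, not containing $o$, and meeting $T'$ only in $a_{k+1}$. Let $\Omega\subset\operatorname{int}D$ be the component of $S^2\setminus T$ containing $\sigma_1$. By Lemma~\ref{lem:whiskers}, $\Omega\setminus T'$ is connected, hence so is the smooth surface $O=\Omega\setminus(T'\cup\{o\})$.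

\emph{The set $O\cup\{o\}$ contains an arc $\sigma_0$ ending at $o$, radial at $o$, disjoint from $\sigma_1$.} If $k=0$, then $\Omega=\operatorname{int}D$, and any short smooth arc from $o$ will do. Let $k\ge1$, and suppose that $o\notin\overline\Omega$. Remove from each $\gamma_i$ a short half-open initial piece that contains $o$ and misses $\overline\Omega$, and let $T_1\subset T$ be what is left of $T$. The frontier of $\Omega$ lies in $T_1$, so $\Omega$ is open and closed in $S^2\setminus T_1$. By Lemma~\ref{lem:whiskers} applied to $\partial D\subset T_1$, the set $\operatorname{int}D\setminus T_1$ is connected, so it equals $\Omega$; but it contains $o\in T$, a contradiction. Hence $o\in\overline\Omega$. Take $U$ as in Lemma~\ref{lem:polar} for $\gamma_1,\dots,\gamma_k$ at $o$, disjoint from $\partial D$, $\sigma_1$ and the $\alpha_j$ with $j>k$. Then $\Omega$ meets $U\setminus T$, so it contains a component of $U\setminus T$, and Lemma~\ref{lem:polar}(i) gives $\sigma_0$. Shortening it, we may assume that it is smooth up to its other endpoint.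

\emph{Joining.} The sets $\sigma_0\setminus\{o\}$ and $\sigma_1\setminus\{a_{k+1}\}$ are disjoint and closed in $O$. Any two points of a connected surface are joined by an embedded piecewise smooth arc (finitely many pieces, each smooth with nonzero velocity up to its ends). Let $\lambda:[0,1]\to O$ be such an arc from a point of $\sigma_0$ to a point of $\sigma_1$, let $t_0$ be the last time at which $\lambda$ is on $\sigma_0$, and $t_1$ the first time after $t_0$ at which it is on $\sigma_1$. Following $\sigma_0$ from $o$ to $\lambda(t_0)$, then $\lambda$ to $\lambda(t_1)$, then $\sigma_1$ to $a_{k+1}$, we get an embedded arc with finitely many corners, all in $O$. Round them by Lemma~\ref{lem:polar}(ii), in disjoint neighborhoods in $O$ that meet only the two adjacent pieces, and add $\alpha_{k+1}$. This is $\gamma_{k+1}$; it meets $T'\cup\{o\}$ only in $o$ and $\alpha_{k+1}$.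

\emph{The pieces.} Let $T=\partial D\cup\gamma_1\cup\dots\cup\gamma_N$. Then $b_1(T)=N$, so $\operatorname{int}D\setminus T$ has $N$ components. Let $J_i$ be the Jordan curve formed by $\gamma_i$, $\gamma_{i+1}$ and the arc $v_iv_{i+1}$. One side of $J_i$ contains $S^2\setminus D$, and therefore also $\partial D\setminus J_i$ and the connected sets $\gamma_j\setminus\{o\}$ for $j\ne i,i+1$, which miss $J_i$ and contain $v_j\in\partial D\setminus J_i$. So the other side $\Omega_i$ lies in $\operatorname{int}D\setminus T$, and it is a component of this set because its frontier $J_i$ lies in $T$. The $\Omega_i$ are distinct, having distinct frontiers, so they are all the components. By the Jordan--Schoenflies theorem $\Omega_i\cup J_i$ is a closed disc.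
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:surface}]
Order the cells by $e<e'$ if $e\subset\overline{e'}\setminus e'$, and let $K$ be the simplicial complex whose simplexes are the chains of this order. It is locally finite. Send the vertices of $K$ to the $0$-cells $v$, the points $m_e$ and the points $o_D$. By (C1), an edge of $K$ corresponds to the half of $\overline e$ from $v$ to $m_e$ or to an arc $\gamma_i$ in some $D$, and the triangles $v<e<D$ of $K$ correspond bijectively to the discs $\overline{\Omega_i}$ of Lemma~\ref{lem:spokes}. Map each edge of $K$ homeomorphically onto its arc, and extend over each triangle, using that a homeomorphism between the boundaries of two closed discs extends to the discs. The map $h:|K|\to Z$ is a continuous bijection. It is closed, since the images of the closed simplexes form a locally finite family of compact sets. So $h$ is a triangulation.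

Its open simplexes are points, smooth open arcs in $L$ or in $R$, and open subsets of $R$. They are connected submanifolds, each contained in one stratum of $\Sigma$ by (S), so every stratum is a union of open simplexes. The partition is locally finite, and it satisfies the frontier condition because the closure of an open simplex is the union of its open faces. It remains to check (b) for an open simplex over a proper face.

For an open triangle, the face lies in $R$, in $L$ or in $P$. In the first case apply Lemma~\ref{lem:inside} with $W=R$; in the other two, restrict (b) for $(R,L)$ or $(R,P)$. For an open edge, (b) over a vertex means that the edge is radial there. A half of a $1$-cell $e$ is radial at the $0$-cell by (C2), and at $m_e$ because $e$ is smooth through $m_e$. The arcs $\gamma_i$ are radial at both ends by Lemma~\ref{lem:spokes}. Thus $h$ is a Whitney triangulation refining $\Sigma$.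
\end{proof}

\begin{thebibliography}{9}

\bibitem{lectures}
\emph{Lectures on Real Stratification Theory},
\texttt{http://www.cmi.univ-mrs.fr/\textasciitilde trotman/cours121005.pdf}.

\bibitem{munkres}
Munkres, \emph{Elementary Differential Topology}.

\end{thebibliography}
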